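# Acyclic $(d-1)$-improper colorings: why $d\ln d$ colors are needed and suffice

## 1. Random clients over an almost monochromatic set

Take a set $S$ of $m$ vertices and a degree $d\le m$. Add about $m/4$ new vertices, called *clients*, and join each client $v$ to a uniformly random $d$-subset $N(v)\subseteq S$, independently. A vertex of $S$ then has about $d/4$ client neighbors.

Suppose the vertices of this graph are colored under two rules.

* No vertex may have $d$ neighbors of its own color.
* No 4-cycle may alternate between two colors.

Suppose also that almost all of $S$ has received the same color, called $0$. Let $A\subseteq S$ be the set of vertices whose color is not $0$. Look at the clients with $N(v)\cap A=\emptyset$.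

* Such a client cannot have color $0$, because all its $d$ neighbors have color $0$.
* Two such clients $v,v'$ with two common neighbors $y,y'$ cannot share a color $j\ne 0$, because $v\,y\,v'\,y'$ would be a 4-cycle alternating between the colors $j$ and $0$.

So if every two clients have at least two common neighbors, the clients that miss $A$ all need different colors. A fixed set $A$ is missed by a given client with probability roughly $(1-|A|/m)^d\approx e^{-d|A|/m}$. If $|A|$ is below $\frac{m}{4d}\ln d$, this is at least about $d^{-1/4}$. A large number of clients then miss $A$, and a large number of colors is forced. To avoid this, the coloring must make $A$ bigger by a factor $\ln d$ than the trivial size $m/d$.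

This is where a logarithm enters. The gadget shows that, over a set of order $d^2$ vertices that is mostly colored $0$, an economical coloring must leave about $d\ln d$ vertices not colored $0$. To turn this into a lower bound on the number of colors, two more things must be arranged inside a graph of maximum degree $d$:

* that there is a color $0$ covering almost everything, and
* that the exceptional vertices cannot share colors much among themselves.

The first will come from overlapping dense random graphs, the second from several randomly superimposed projective planes. We now say what the gadget is for.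

## 2. The function $\chi_a^t(d)$ and its order at $t=d-1$

All graphs are finite. Let $t\ge0$ be an integer.

**Definition 1.** Let $G=(V,E)$ be a graph. A coloring $(V_1,\dots,V_k)$ of $V$, not necessarily proper, is an *acyclic $t$-improper coloring* if

(i) each color class $V_i$ induces a subgraph of maximum degree at most $t$, and

(ii) for all $i<j$, the bipartite graph formed by the vertices $V_i\cup V_j$ and the edges with one end in $V_i$ and the other in $V_j$ contains no cycle.

The least possible $k$ is $\chi_a^t(G)$, and
$$\chi_a^t(d)=\sup\{\chi_a^t(G):\Delta(G)\le d\}.$$

For $t=0$ this is the usual acyclic chromatic number. Note that (ii) concerns only edges *between* two classes: an edge inside a class helps to break cycles.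

**Example.** In the 4-cycle $v_1v_2v_3v_4$ with $t=1$, color $v_1,v_2$ with $0$ and $v_3,v_4$ with $1$. Each class induces one edge, so (i) holds. The edges between the classes are $v_2v_3$ and $v_4v_1$, so (ii) holds. Two colors suffice, whereas for $t=0$ the only proper 2-coloring alternates around the 4-cycle and violates (ii), so at least three are needed.

Increasing $t$ only relaxes (i), so $\chi_a^t(d)$ is non-increasing in $t$. For $t=d$ one color is enough: $\chi_a^d(d)=1$. The question is what happens one step below, at $t=d-1$. The bounds stated with the problem, whose source is the paper "Acyclic Improper Colourings of Graphs with Bounded Maximum Degree", are $\chi_a^{d-1}(d)=\Omega(d^{2/3})$ and $\chi_a^{d-1}(d)=O(d\ln d)$. It asks whether the truth is $\Theta(d^{2/3})$, $\Theta(d\ln d)$, or strictly between.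

**Theorem 1.** There are constants $c,C>0$ with $c\,d\ln d\le\chi_a^{d-1}(d)\le C\,d\ln d$ for all $d\ge2$.

Write $s=d-t$ for the gap. The proof gives more.

**Theorem 2.**
(a) There is $C$ such that for all $d\ge2$ and $1\le s\le d$: $\chi_a^{d-s}(d)\le C\,d(s+\ln d)$.
(b) For every $\theta\in(0,\frac1{20}]$ there are $c_\theta>0$ and $d_\theta$ such that for all $d\ge d_\theta$ and all integers $1\le s\le d^{1/3-5\theta}$: $\chi_a^{d-s}(d)\ge c_\theta\,d(s+\ln d)$.

Theorem 1 is the case $s=1$, $\theta=\frac1{20}$. Here $1\le d^{1/12}$, so $s=1$ is allowed. The finitely many $d$ with $2\le d<d_\theta$ are absorbed in the constant, since $\chi_a^{d-1}(d)\ge1$.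

Theorem 2 also gives, for every fixed $\varepsilon>0$ and uniformly for $1\le d-t\le d^{1/3-\varepsilon}$,
$$\chi_a^t(d)=\Theta_\varepsilon\big(d\,(d-t+\ln d)\big).$$
Indeed we may assume $\varepsilon\le\frac14$, since a smaller $\varepsilon$ gives a larger range, and take $\theta=\varepsilon/5$. Again the finitely many small $d$ only affect constants. In particular the order is $\Theta(d\ln d)$ whenever $1\le d-t=O(\ln d)$.

**Tail bounds.** We use the Chernoff–Hoeffding bounds in the following form (Janson–Łuczak–Ruciński, *Random Graphs*, Theorems 2.1 and 2.10). If $X$ is binomial or hypergeometric with mean $\mu$, then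
$$\Pr(X\le\mu/2)\le e^{-\mu/8},\qquad \Pr(X\ge2\mu')\le e^{-\mu'/3}\ \text{ for every }\mu'\ge\mu. \tag{1}$$

## 3. Cycles, complete graphs, complete bipartite graphs

Let $t=d-1$, with $d\ge2$. A graph with a vertex whose whole component is $d$-regular cannot be colored with one color. How many do the simplest $d$-regular graphs need?

*Cycles ($d=2$).* Color $C_n$ with two colors in runs of length $1$ or $2$, with at least one run of length $2$. The number of runs must be even: for odd $n$ use one run of length $2$ and $n-2$ single vertices, which is $n-1$ runs. For even $n\ge4$ use two runs of length $2$ and $n-4$ single vertices, which is $n-2$ runs. Each class has maximum degree at most $1$, and the edge inside a run of length $2$ is missing from the bichromatic graph, which is therefore not the whole cycle. So $\chi_a^1(C_n)=2$.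

*$K_{d+1}$.* One class of $d$ vertices has degree $d-1$ inside. The last vertex gets a second color, and the edges between the classes form a star. So two colors are enough.

*$K_{d,d}$.* Give color $0$ to $d-1$ vertices on each side, and color $1$ to the two remaining vertices $x,y$, one on each side. Class $0$ induces $K_{d-1,d-1}$, of degree $d-1$. Class $1$ induces one edge, of degree $1\le d-1$. Between the classes, $x$ is joined to the $d-1$ vertices of color $0$ opposite it, and so is $y$: two disjoint stars. Two colors again.

The last two examples use one giant class and a few special vertices that lower every degree inside the giant class. In general: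

**Observation 3.** Let $\Delta(G)\le d$ and let $D\subseteq V$ be such that every $v\notin D$ of degree $d$ has a neighbor in $D$. Then $\chi_a^{d-1}(G)\le|D|+1$. Consequently, if $G$ has $n$ vertices, $\chi_a^{d-1}(G)\le 1+\frac{n(1+\ln d)}{d}$.

*Proof.* Give $V\setminus D$ color $0$ and the vertices of $D$ distinct nonzero colors. A vertex outside $D$ has at most $d-1$ neighbors outside $D$, so (i) holds. Between color $0$ and a singleton class the edges form a star, and between two singletons there is at most one edge, so (ii) holds. For the second claim, put each vertex in a set $D_0$ independently with probability $\frac{\ln d}d$, and then add one neighbor of each vertex $v$ of degree $d$ with $N(v)\cap D_0=\emptyset$. The expected size is at most $\frac{n\ln d}d+n\big(1-\frac{\ln d}d\big)^d\le\frac{n\ln d}{d}+\frac nd$. $\square$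

Two consequences guide everything below. For the upper bound, $D$ should be allowed to reuse colors at vertices far apart, so that $n$ disappears. For the lower bound, a graph that needs order $d\ln d$ colors must have at least order $d^2$ vertices.

## 4. Hitting sets with few nearby members: the bound $O(d(s+\ln d))$

We prove Theorem 2(a). Let $\Delta(G)\le d$ and $1\le s\le d$.

**Step 1: a coloring from any set $D$.** The purpose is to get (ii) for free. Let $D\subseteq V$. Give all of $V\setminus D$ color $0$, and color $D$ with other colors so that distinct vertices of $D$ at distance at most $2$ in $G$ get distinct colors. Two neighbors of one vertex are at distance at most $2$, so every vertex has at most one neighbor in each nonzero class. Hence: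

* for nonzero $i\ne j$, the edges between $V_i$ and $V_j$ form a matching;
* every vertex of $V_0$ has at most one neighbor in $V_i$, so the edges between $V_0$ and $V_i$ form a union of stars centered in $V_i$.

So (ii) holds. A vertex of $D$ has no neighbor in its own class. A vertex outside $D$ has all its own-class neighbors outside $D$.

**Step 2: when $D=V$ is cheap enough.** Put $\mu=64(s+\ln d)$. If $\mu\ge d$ or $s>d/2$, take $D=V$. Then all degrees inside classes are $0$. A vertex has at most $d+d(d-1)=d^2$ other vertices within distance $2$, so greedily $d^2+1$ colors suffice. Since $d\le\mu$ or $d<2s$, this is $O(d(s+\ln d))$. For $d=2$ we have $\mu>d$, so from now on $d\ge3$, $\mu<d$ and $s\le d/2$.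

**Step 3: a random $D$ and the Local Lemma.** We want every vertex to have at most $2\mu$ neighbors in $D$, to keep colors few, while every vertex of degree above $d-s$ has at least $s$, to ensure (i). Put each vertex in $D$ independently with probability $\mu/d$. Let $E_v$ be the event that

* $|N(v)\cap D|>2\mu$, or
* $\deg v\ge d-s+1$ and $|N(v)\cap D|<s$.

The variable $|N(v)\cap D|$ is binomial with mean at most $\mu$, so by (1) the first part has probability at most $e^{-\mu/3}\le d^{-4}$. In the second part $\deg v\ge d/2$, so the mean is at least $\frac d2\cdot\frac\mu d=\frac\mu2\ge2s$. Falling below $s$ means being at most half the mean, with probability at most $e^{-(\mu/2)/8}=e^{-\mu/16}\le d^{-4}$. So $\Pr(E_v)\le2d^{-4}$.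

The event $E_v$ depends only on $D\cap N(v)$, so it is mutually independent of all $E_u$ with $N(u)\cap N(v)=\emptyset$. At most $d^2$ other vertices $u$ have $N(u)\cap N(v)\neq\emptyset$. The symmetric Lovász Local Lemma says: if every event has probability at most $p$, each is mutually independent of all but at most $K$ others, and $e\,p\,(K+1)\le1$, then with positive probability no event occurs. Here $e\cdot2d^{-4}(d^2+1)\le1$ for $d\ge3$; at $d=3$ the left side is $20e/81<1$, and it decreases in $d$. So some $D$ has no $E_v$.

**Step 4: counting colors.** Each $v\notin D$ has degree at most $d-s$, or has at least $s$ neighbors in $D$. Either way it has at most $d-s$ neighbors outside $D$, so (i) holds with $t=d-s$. Each $u\in D$ has at most $2\mu$ neighbors in $D$, and at most $2\mu$ further members of $D$ through each of its at most $d$ neighbors. That is at most $(d+1)2\mu$ other vertices of $D$ within distance $2$. Greedy coloring of $D$ uses at most $(d+1)2\mu+1$ colors, and with color $0$ the total is $O(d\mu)=O(d(s+\ln d))$. $\square$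

## 5. One dense random graph, and how far it reaches

For the lower bound, a sensible first try is a random graph dense enough to contain 4-cycles between any two families of pairs. It does force something strong: a color class that swallows almost everything.

**Lemma A.** Let $\theta\in(0,\frac1{20}]$. For large $n$ there is a graph $H$ on $n$ vertices with $\Delta(H)\le2n^{3/4+\theta}$ such that every coloring of $H$ satisfying (ii) with $k\le n^{1-2\theta}$ colors has a color class containing all but at most $3n^{1-2\theta}$ vertices.

*Proof.* Let $p=n^{-1/4+\theta}$, $b=\lceil n^{1-2\theta}\rceil$ and $H=G(n,p)$.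

**Step 1: two random properties.** We need a degree bound and plenty of 4-cycles. The mean degree is at most $n^{3/4+\theta}$. By (1) the probability that some degree exceeds $2n^{3/4+\theta}$ is at most $n\,e^{-n^{3/4+\theta}/3}\to0$.

Next consider two families of $b$ pairs each, all $2b$ pairs disjoint. For a pair $\{x,x'\}$ of the first family and a pair $\{y,y'\}$ of the second, call the choice *complete* if $xy,xy',x'y,x'y'$ are all edges. This has probability $p^4=n^{-1+4\theta}$. Different choices use disjoint sets of potential edges, so the $b^2$ choices are independent. There are at most $n^{4b}$ ways to select the two families. Hence the probability that for some two families no choice is complete is at most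
$$n^{4b}(1-p^4)^{b^2}\le\exp\big(b(4\ln n-b\,n^{-1+4\theta})\big)\le\exp\big(b(4\ln n-n^{2\theta})\big)\to0.$$
Fix $H$ with both good properties.

**Step 2: no balanced split of the colors.** Take a coloring of $H$ satisfying (ii) with $k\le n^{1-2\theta}$ colors, and let $u_i=\lfloor|V_i|/2\rfloor$, so $V_i$ contains $u_i$ disjoint pairs. Let $T=\sum_iu_i\ge(n-k)/2\ge3b$, for large $n$. Suppose the colors could be split into two groups, each with at least $b$ such pairs in total. Choosing $b$ pairs from each group, we find a complete choice $\{x,x'\}\subseteq V_i$, $\{y,y'\}\subseteq V_j$. Here $i\ne j$, since the colors lie in different groups. Then $x\,y\,x'\,y'$ is a 4-cycle between $V_i$ and $V_j$, against (ii). So there is no such split.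

**Step 3: hence one class is giant.** Let $u_0=\max_iu_i$. If $u_0<b$, add classes one at a time until their total first reaches $b$. The total is then less than $2b$, and the remaining classes have at least $T-2b\ge b$ pairs: a forbidden split. So $u_0\ge b$. Splitting $V_0$ from the rest shows $T-u_0\le b-1$. The number of vertices outside $V_0$ is at most
$$\sum_{i\ne0}(2u_i+1)\le2(b-1)+k\le3n^{1-2\theta}.\qquad\square$$

**Where this stops.** With maximum degree at most $d$, Lemma A allows $n$ up to about $d^{4/3}$, because it has degree about $n^{3/4}$. The exponent comes from the union bound: we need $b\,p^4>4\ln n$ with $b<n$, so $p$ must exceed $n^{-1/4}$. But by Observation 3, a graph with at most $d^{4/3}$ vertices and maximum degree at most $d$ has $\chi_a^{d-1}\le1+d^{1/3}(1+\ln d)$. So a single block is too small by a factor of about $d^{2/3}$ in the number of vertices. What survives is the conclusion itself: a giant class. If blocks of this size overlap in a chain, the giant color passes from one block to the next, over as many vertices as we like.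

Overlapping blocks still do not finish the job. They leave up to $3n^{1-2\theta}$ exceptional vertices per block, which over order $d^2$ vertices is far more than $d\ln d$. They also do not prevent exceptional vertices in distant blocks from sharing a color. We need pairs of vertices, anywhere in a set of order $d^2$ vertices, to have two common neighbors of color $0$.

## 6. Common neighbors from projective planes

For a prime $q$, the projective plane $PG(2,q)$ has $N=q^2+q+1$ points and $N$ lines. Each line has $q+1$ points, and each point lies on $q+1$ lines. Two distinct points lie on exactly one line, and two distinct lines meet in exactly one point.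

**Example.** $PG(2,2)$ has points $1,\dots,7$ and lines $124,235,346,457,561,672,713$. The points $1$ and $2$ lie together only on $124$, and the lines $124$ and $235$ meet only in $2$.

In the point–line incidence graph, of degree $q+1$, any two points have *exactly one* common neighbor. With $q$ of order $d$ this covers all pairs in a set of order $d^2$ vertices. This is the right size: a vertex of degree at most $d$ starts at most $d(d-1)$ walks $x\,w\,x'$ with $x'\ne x$, so it shares two neighbors with at most $d(d-1)/2$ others.

One common neighbor makes no 4-cycle, so we superimpose several planes on the same vertex sets, each randomly relabeled. With $R$ planes, two vertices $x,x'$ have one common neighbor from each plane. Two dangers remain. These $R$ common neighbors may coincide, or they may fail to have color $0$. If they all have different colors, no 4-cycle with two colors arises from them at all. So the planes are useful only once a giant color is present. Given that, if only a small proportion $\delta$ of the other side is not colored $0$, it should be very unlikely that at most one usable neighbor appears among $R$ randomized choices. "Unlikely" must beat a union bound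 over all possible exceptional sets, which is why $R$ is a large constant. This is (P4) in Section 8.

## 7. The graph: planes, chained blocks, clients

Fix $\theta\in(0,\frac1{20}]$. "Large" means larger than a constant depending only on $\theta$. Let $d$ be large and $1\le s\le d^{1/3-5\theta}$. Note that $\frac13-5\theta\ge\frac1{12}$.

**Parameters.**

* $R=\lceil14/\theta\rceil+1$ and $\delta=d^{-\theta}$. So $\theta(R-1)\ge14$.
* $q$ is a prime with $\frac d{16R}\le q\le\frac d{8R}$, which exists by Bertrand's postulate, and $N=q^2+q+1$. Then $R(q+1)\le\frac d8+R\le\frac d4$. Since $q^2\le N\le2q^2$, also $\frac{d^2}{256R^2}\le N\le\frac{d^2}{32R^2}$.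
* $h=\big\lfloor\frac12(d/40)^{1/(3/4+\theta)}\big\rfloor$ and $n=2h$. Then $2n^{3/4+\theta}\le\frac d{20}$. Since $\frac34+\theta\le\frac45$, $n$ has order $d^{1/(3/4+\theta)}$ with exponent at least $\frac54$, so $n\ge d$.
* $L=\lceil d^{1/3}\rceil$ and $m=\lfloor N/L\rfloor$. Then $m\ge\frac N{2L}$, and $m$ has order $d^{5/3}$.

The graph $G$ has disjoint vertex sets $P$ and $Q$ with $|P|=|Q|=N$, fewer than $h$ dummy vertices, and client sets $C_1,\dots,C_L$ with $|C_i|=\lfloor m/4\rfloor$. Its edge set is the union of three kinds of edges (repeated edges count once).

**Planes.** For $r=1,\dots,R$ choose uniformly random bijections $\pi_r:P\to\{\text{points of }PG(2,q)\}$ and $\sigma_r:Q\to\{\text{lines of }PG(2,q)\}$, all independent. Join $x\in P$ to $w\in Q$ if $\pi_r(x)\in\sigma_r(w)$ for some $r$. This contributes at most $R(q+1)\le\frac d4$ to each degree.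

**Blocks.** Let $\ell=\lceil2N/h\rceil$. Since $h\le d^{4/3}$ while $N$ has order $d^2$, $\ell\ge2$. Let $W$ be $P\cup Q$ together with $\ell h-2N<h$ dummies, so that $|W|=\ell h$. Partition $W$ into sets $X_1,\dots,X_\ell$ of size $h$, and for each $1\le i<\ell$ put a copy of the graph $H$ of Lemma A on the $n$ vertices $X_i\cup X_{i+1}$. Each vertex lies in at most two copies, so this contributes at most $2\cdot\frac d{20}=\frac d{10}$ to each degree.

**Clients.** Let $P_1,\dots,P_L\subseteq P$ be fixed disjoint $m$-sets. Join each $v\in C_i$ to a uniformly random $d$-subset $N(v)$ of $P_i$, all choices independent of each other and of the planes. Clients have no other edges, so they have degree exactly $d$.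

*Why $P$ is cut into pieces of size about $d^{5/3}$.* Two clients over the same piece have $d^2/m$ common neighbors on average. Over a piece of order $d^2$ this would be a constant, and many pairs would fall short. With $m\approx d^{5/3}$ the mean is about $d^{1/3}$, which exceeds $2s+2$ comfortably. At the same time $m\,d^{-1/3}\approx d^{4/3}$ clients per piece can be forced to have distinct colors, more than the number of colors we argue against.

## 8. Four properties of the random choices

We show that each of the following holds with probability tending to $1$ as $d\to\infty$, uniformly in $s$. Then for large $d$ some outcome has all four.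

**(P1)** *Every $x\in P$ has at most $d/2$ client neighbors.* This is for the degree bound. For $x\in P_i$ the number of client neighbors is $\mathrm{Bin}(\lfloor m/4\rfloor,d/m)$, with mean at most $d/4$, and for $x$ outside all $P_i$ it is $0$. By (1) with $\mu'=d/4$, (P1) fails with probability at most $N e^{-d/12}\to0$. Given (P1), vertices of $P$ have degree at most $\frac d4+\frac d{10}+\frac d2<d$, vertices of $Q$ at most $\frac d4+\frac d{10}$, dummies at most $\frac d{10}$, and clients exactly $d$. So $\Delta(G)\le d$.

**(P2)** *Any two clients in the same $C_i$ have at least $2s+2$ common neighbors.* This will stop them from sharing a color. Given $N(v)$, the number $|N(v)\cap N(v')|$ is hypergeometric with mean $\frac{d^2}m\ge\frac{d^2L}N\ge32R^2d^{1/3}$. By (1) it exceeds half its mean, hence is at least $16R^2d^{1/3}\ge2s+2$, except with probability at most $e^{-4R^2d^{1/3}}$. There are at most $Lm^2$ pairs, polynomially many in $d$, so the union bound tends to $0$.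

**(P3)** *Let $a=\lfloor\frac{m(s+\ln d)}{8d}\rfloor$. For every $i$ and every $A'\subseteq P_i$ with $|A'|=a$, at least $\frac12|C_i|d^{-1/3}$ clients $v\in C_i$ satisfy $|N(v)\cap A'|<s$.*

*Proof.* This makes the count of Section 1 precise for all exceptional sets at once. Fix $i$ and $A'$, and for one client put $X=|N(v)\cap A'|$ and $\varpi=\Pr(X<s)$. We first show $\varpi\ge d^{-1/3}$.

If $s>\ln d$, then $\mathbb EX=\frac{da}m\le\frac{s+\ln d}8\le\frac s4$, so by Markov's inequality $\varpi\ge\frac34$.

If $s\le\ln d$, bound $\varpi$ below by $\Pr(X=0)$; this is where $s\ge1$ is used. Now $a\le\frac{m\cdot2\ln d}{8d}=\frac{m\ln d}{4d}$. Choosing the $d$ neighbors one at a time,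
$$\Pr(X=0)=\prod_{j=0}^{d-1}\Big(1-\frac a{m-j}\Big)\ge\Big(1-\frac a{m-d}\Big)^d\ge\Big(1-\frac{\ln d}{3.5\,d}\Big)^d\ge d^{-2/7}e^{-o(1)}\ge d^{-1/3}.$$
The second inequality uses $m/(m-d)\to1$, and the last uses $\frac27<\frac13$.

The clients in $C_i$ are independent, so the number of them with $|N(v)\cap A'|<s$ is binomial with mean at least $|C_i|d^{-1/3}$. By (1) the claim fails for fixed $(i,A')$ with probability at most $e^{-|C_i|d^{-1/3}/8}\le e^{-md^{-1/3}/40}$, using $|C_i|\ge m/5$. There are at most $L\,m^a$ choices of $(i,A')$. Since $m\le d^2$ and $s+\ln d\le2d^{1/3}$,
$$a\ln m\le\frac{m(s+\ln d)}{8d}\cdot2\ln d\le\tfrac12\,m\,d^{-2/3}\ln d=o(m\,d^{-1/3}).$$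
As $md^{-1/3}$ has order $d^{4/3}$, the factor $L$ is also harmless, and the union bound tends to $0$. $\square$

For $x\ne x'$ in $P$, let $w_r(x,x')\in Q$ be the vertex such that $\sigma_r(w_r(x,x'))$ is the line through $\pi_r(x)$ and $\pi_r(x')$. It is a common neighbor of $x$ and $x'$.

**(P4)** *There are no integer $1\le M\le\delta N$, disjoint pairs $\{x_j,x_j'\}\subseteq P$ $(1\le j\le M)$ and $B\subseteq Q$ with $|B|\le4M$ such that*
$$\big|\{w_1(x_j,x_j'),\dots,w_R(x_j,x_j')\}\setminus B\big|\le1\quad\text{for every }j.$$
*The same holds with $P$ and $Q$, and points and lines, interchanged.*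

*Proof.* In words: a family of $M$ disjoint pairs cannot have all its plane-neighbors, up to one per pair, swallowed by a set of size $4M$. The budget is as follows. A union bound over pairs and $B$ costs about $N^6\approx d^{12}$ per pair, and each plane pays back a factor of about $\delta=d^{-\theta}$. All planes but one can be used, whence $\theta(R-1)\ge14$.

**Step 1: encode the bad event.** The purpose is to say, for each $j$ and all but one $r$, that $w_r(x_j,x_j')$ lies in a small set known beforehand. Fix $M$, the pairs, $B$ and all $\sigma_r$. Write $w_{j,r}=w_r(x_j,x_j')$. If the bad property holds at $j$, let $r_0(j)$ be the first $r$ with $w_{j,r}\notin B$, or $r_0(j)=1$ if there is none. Take $r\ne r_0(j)$. Either $w_{j,r}\in B$, or $w_{j,r}$ is the unique vertex outside $B$ that occurs. In the second case it equals $w_{j,r_0(j)}$, and $r_0(j)<r$ because $r_0(j)$ is the first index. So for all $r\ne r_0(j)$,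
$$w_{j,r}\in F_{j,r}:=B\cup\{w_{j,r'}:r'<r\},\qquad|F_{j,r}|\le4M+R. \tag{2}$$

**Step 2: bound each conditional probability.** Fix also the vector $(r_0(j))_j$, for which there are $R^M$ choices. Reveal the ordered pairs $(\pi_r(x_j),\pi_r(x_j'))$ in lexicographic order of $(j,r)$. When we come to $(j,r)$, the set $F_{j,r}$ is already known. The map $\pi_r$ has been revealed exactly at the $2(j-1)$ vertices of the earlier pairs, and the other maps are independent of it. So the next pair is uniform over the ordered pairs of distinct points among $N-2(j-1)$ remaining ones. Their number is
$$(N-2j+2)(N-2j+1)\ge(N-2M)^2\ge\tfrac12N^2,$$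
since $M\le\delta N$ and $\delta\to0$. Each line contains $(q+1)q\le N$ ordered pairs of distinct points, so at most $|F_{j,r}|\,N$ ordered pairs span a line of $\sigma_r(F_{j,r})$. Hence, given the past, (2) holds at $(j,r)$ with probability at most
$$\frac{|F_{j,r}|\,N}{N^2/2}\le\frac{2(4M+R)}N\le8\delta+\frac{2R}N\le9\delta.$$
There are $(R-1)M$ indices $(j,r)$ with $r\ne r_0(j)$. Multiplying the conditional bounds, all of (2) holds with probability at most $(9\delta)^{(R-1)M}$. This bound does not depend on the fixed $\sigma_r$.

**Step 3: union bound.** There are at most $N^{2M}$ choices of the pairs, at most $(N+1)^{4M}$ sets $B$ of size at most $4M$, and $R^M$ vectors. Since $N+1\le d^2$ and $\theta(R-1)\ge14$, the failure probability for given $M$ is at most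
$$\big[R\,(N+1)^6(9\delta)^{R-1}\big]^M\le\big[R\,9^{R-1}d^{12}d^{-14}\big]^M.$$
Summed over $M\ge1$ this is $O(d^{-2})$.

**Step 4: the interchanged statement.** For $y\ne y'$ in $Q$, let $w_r(y,y')\in P$ be the vertex whose image under $\pi_r$ is the point where the lines $\sigma_r(y)$ and $\sigma_r(y')$ meet. Fix the $\pi_r$ and reveal the $\sigma_r$. Each point lies on $q+1$ lines, so it is the meeting point of $(q+1)q\le N$ ordered pairs of distinct lines. The computation is the same. $\square$

From now on, fix an outcome with (P1)–(P4).

## 9. Every acyclic $(d-s)$-improper coloring of $G$ is large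

Let $c_\theta=\frac1{16384R^2}$, and suppose $G$ has an acyclic $(d-s)$-improper $k$-coloring with $k\le c_\theta d(s+\ln d)$. We derive a contradiction for large $d$.

**Step 1: $k$ is small enough for Lemma A.** Since $\frac13-5\theta\ge\frac1{12}$, for large $d$ we have $\ln d\le d^{1/3-5\theta}$, so $s+\ln d\le2d^{1/3-5\theta}$ and
$$k\le2c_\theta\,d^{4/3-5\theta}. \tag{3}$$
Moreover
$$\Big(\frac43-5\theta\Big)\Big(\frac34+\theta\Big)=1-\frac{29}{12}\theta-5\theta^2<1-2\theta.$$
Hence $\frac43-5\theta<\frac{1-2\theta}{3/4+\theta}$. The right side is the exponent of $d$ in the order of $n^{1-2\theta}$, so $k\le n^{1-2\theta}$ for large $d$.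

**Step 2: one color covers almost all of $P\cup Q$.** Here we use the blocks. The coloring, restricted to a copy of $H$ on $X_i\cup X_{i+1}$, satisfies (ii) for $H$, since $H$ is a subgraph of $G$. By Lemma A some class misses at most $3n^{1-2\theta}<\frac h2$ vertices of $X_i\cup X_{i+1}$. It therefore contains more than half of $X_i$ and more than half of $X_{i+1}$. The giant classes of the copies on $X_i\cup X_{i+1}$ and $X_{i+1}\cup X_{i+2}$ both contain more than half of $X_{i+1}$, so they have the same color. Hence all copies have the same giant color, which we call $0$. Put
$$A=P\setminus V_0,\qquad B=Q\setminus V_0.$$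
Every vertex of $P\cup Q$ lies in some copy, there are $\ell-1\le\frac{2N}h=\frac{4N}n$ copies, and $n\ge d$. So
$$|A|+|B|\le\frac{4N}n\cdot3n^{1-2\theta}=12Nn^{-2\theta}\le12Nd^{-2\theta}\le\delta N \tag{4}$$
for large $d$.

**Step 3: $|A|<2k$ and $|B|<2k$.** Here the planes improve (4) dramatically. Suppose $\max(|A|,|B|)\ge2k$. Let $|A|\ge|B|$; the other case is the same with the second half of (P4). Pair up vertices of $A$ within color classes, as many as possible. At most one vertex per color is left over, so there are at least $\frac{|A|-k}2\ge\frac{|A|}4$ disjoint monochromatic pairs. Take $M=\lceil|A|/4\rceil$ of them. By (4), $1\le M\le|A|\le\delta N$, and $|B|\le|A|\le4M$. By (P4), some chosen pair $x,x'$, say of color $i\ne0$, has at least two distinct vertices among $w_1(x,x'),\dots,w_R(x,x')$ outside $B$. They are two common neighbors $w,w'\in Q\setminus B\subseteq V_0$. Then $x\,w\,x'\,w'$ is a 4-cycle between $V_i$ and $V_0$, contradicting (ii).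

**Step 4: a piece $P_i$ with few exceptions.** We need a set to which (P3) applies. The sets $P_1,\dots,P_L$ are disjoint and $|A|<2k$, so some $i$ has $|A\cap P_i|\le\frac{2k}L$. The number inside the floor defining $a$ is at least $1$, so halving is a valid lower bound:
$$a\ge\frac{m(s+\ln d)}{16d}\ge\frac{N(s+\ln d)}{32dL}\ge\frac{d(s+\ln d)}{8192R^2L}=\frac{2c_\theta\,d(s+\ln d)}L\ge\frac{2k}L.$$
We used $m\ge\frac N{2L}$ and $N\ge\frac{d^2}{256R^2}$. So $A\cap P_i$ can be enlarged to an $a$-subset $A'$ of $P_i$. Let $U$ be the set of clients $v\in C_i$ with $|N(v)\cap A|<s$. As $N(v)\subseteq P_i$, we have $N(v)\cap A\subseteq N(v)\cap A'$. By (P3),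
$$|U|\ge\tfrac12\lfloor m/4\rfloor d^{-1/3}\ge\tfrac1{10}\,m\,d^{-1/3}\ge c'd^{4/3},\qquad c'=\frac1{10240R^2}. \tag{5}$$
The last inequality uses $m\ge\frac N{2L}\ge\frac{d^2}{256R^2}\cdot\frac1{4d^{1/3}}$.

**Step 5: the clients in $U$ need distinct nonzero colors.** This is the argument of Section 1, now with fewer than $s$ exceptional neighbors in place of none.

* No $v\in U$ has color $0$. It has exactly $d$ neighbors, all in $P$, and fewer than $s$ of them lie in $A=P\setminus V_0$. So more than $d-s$ of them have color $0$, and color $0$ on $v$ would contradict (i) with $t=d-s$.
* No two $v,v'\in U$ have the same color $j\ne0$. By (P2) they have at least $2s+2$ common neighbors, all in $P_i$, and fewer than $s$ of these lie in $A$. So at least two common neighbors have color $0$. With $v,v'$ they form a 4-cycle between $V_j$ and $V_0$, contradicting (ii).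

Hence $|U|<k$, and by (3) and (5) $c'd^{4/3}<2c_\theta d^{4/3-5\theta}$. This is false for large $d$. Therefore
$$\chi_a^{d-s}(G)>c_\theta\,d(s+\ln d)\qquad\text{with }\Delta(G)\le d,$$
which proves Theorem 2(b). With $s=1$ and $\theta=\frac1{20}$, together with Theorem 2(a), this proves Theorem 1:
$$\chi_a^{d-1}(d)=\Theta(d\ln d).\qquad\blacksquare$$

So of the three alternatives, the second one holds.

## 10. The range of all $t<d$

The hypothesis $s\le d^{1/3-5\theta}$ entered through (3), which kept $k$ below both $n^{1-2\theta}$ and $|U|$. For larger $s$, monotonicity in $t$ still gives a bound close to the best possible.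

**Corollary 4.** For every $\varepsilon\in(0,\frac14]$ there is $c_\varepsilon>0$, and there is an absolute constant $C$, such that for all large $d$ and all $1\le s\le d$,
$$c_\varepsilon\min\{d(s+\ln d),\,d^{4/3-\varepsilon}\}\le\chi_a^{d-s}(d)\le C\min\{d(s+\ln d),\,d^{4/3}\}.$$
The order $\Theta_\varepsilon(d(s+\ln d))$ is exact for $1\le s\le d^{1/3-\varepsilon}$.

*Proof.* For the upper bound, one term is Theorem 2(a). The other is the theorem of Alon, McDiarmid and Reed (*Acyclic coloring of graphs*, Random Structures Algorithms 2 (1991)) that $\chi_a^0(d)=O(d^{4/3})$, together with $\chi_a^{d-s}(d)\le\chi_a^0(d)$.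

For the lower bound take $\theta=\varepsilon/5\le\frac1{20}$. If $s\le d^{1/3-\varepsilon}=d^{1/3-5\theta}$, Theorem 2(b) gives $\chi_a^{d-s}(d)\ge c_\theta d(s+\ln d)$. With Theorem 2(a) this is also the last claim. If $s>d^{1/3-\varepsilon}$, put $s'=\lfloor d^{1/3-\varepsilon}\rfloor$. Then $1\le s'\le s$, where $s'\ge1$ because $\frac13-\varepsilon>0$. Since $d-s\le d-s'$, monotonicity and Theorem 2(b) give
$$\chi_a^{d-s}(d)\ge\chi_a^{d-s'}(d)\ge c_\theta\,d(s'+\ln d)\ge\tfrac12c_\theta\,d^{4/3-\varepsilon}.\qquad\square$$
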